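# Arithmetic progressions of perfect powers starting at $1$ or $-1$

## 1. From $1,25,49$ to a question about all differences

Start with the progression
$$1,\quad 25,\quad 49,\quad 73,\ \dots\qquad(d=24).$$
The first three terms are the squares $1^2,5^2,7^2$, and the fourth is a prime. Three terms are no accident. The numbers $1,x^2,y^2$ are in progression exactly when $y^2-2x^2=-1$, and this Pell equation has infinitely many solutions: $(y,x)=(7,5)$ gives $1,25,49$, and $(41,29)$ gives $1,841,1681$. Different exponents may be mixed: since $23^3+1=12168=2\cdot 78^2$,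
$$1,\quad 78^2=6084,\quad 23^3=12167,\quad 18250,\ \dots\qquad(d=6083)$$
again has three good terms. The fourth is $18250=2\cdot 9125$, exactly divisible by $2$, so it is not a perfect power.

**Definition.** A *perfect power* is an integer $x^k$ with $x\in\mathbb Z$ and $k\ge2$. An *arithmetic progression of perfect powers* is a finite sequence $a,a+d,\dots,a+(N-1)d$ of integers, each of which is a perfect power, where different terms may have different exponents. Its *length* is $N$, and it is *non-constant* if $d\ne0$.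

So $0,1,-1=(-1)^3,-27$ are perfect powers, while $-4$ is not, though it is minus one. The progression $1,0,-1$ has length $3$ and stops there, because $-2$ is not a perfect power.

For one given $d$ the length is easy to bound. Take $d=24$ and the prime $5\nmid 24$. The congruence $1+24j\equiv5\pmod{25}$ reads $-j\equiv4$, so $j=21$ works, and indeed $1+24\cdot21=505=5\cdot101$ is exactly divisible by $5$. In general, if a prime $\ell$ does not divide $d$ and $N\ge\ell^2$, then $j\mapsto 1+jd$ hits every residue class modulo $\ell^2$. Some term is then $\equiv\ell\pmod{\ell^2}$, hence exactly divisible by $\ell$, hence not a perfect power. So $N<\ell^2$.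

This sensible first approach stops at one precise point: the bound depends on the smallest prime $\ell$ not dividing $d$. If $d$ is divisible by all primes up to $z$, no term is divisible by any of these primes, and the argument only works with some $\ell>z$. As $z$ grows the bound grows. The question is whether the dependence on $d$ is real:

> Is the length of every non-constant arithmetic progression of perfect powers with initial term $1$ or $-1$ bounded by an absolute constant?

The problem comes from the report "Modern Breakthroughs in Diophantine Problems (Online)". Three facts surround it. If all terms are powers with the same exponent, the length is bounded, by results of Darmon and Merel. If $|a|\ge2$, the length can be bounded in terms of $a$. If $a=0$, the length cannot be bounded. We shall prove that for $a=\pm1$ the answer is **yes**, with an effectively computable constant.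

## 2. Six terms $1+2^id$ decide everything

**Theorem A.** There is an effectively computable absolute constant $N_0$ such that every non-constant arithmetic progression of integers with initial term $\pm1$, all of whose terms are of the form $\pm$(perfect power), has length at most $N_0$.

**Theorem B.** There is an effectively computable integer $D_0\ge1$ such that if $d\in\mathbb Z$ and each of the six numbers $1+2^id$ $(0\le i\le5)$ is $\pm$ a perfect power, then $|d|\le D_0$.

**Theorem C.**
1. Only finitely many progressions as in Theorem A have length $\ge33$, while infinitely many have length $3$.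
2. If $|d|>D_0$, then for every $n\ge1$,
$$\#\{1\le j\le n:\ 1+jd\text{ is }\pm\text{ a perfect power}\}\le\tfrac{62}{63}n+O(1+\log n),$$
with an absolute implied constant.

Theorem B is the heart. Once it bounds $|d|$, the argument with $\ell^2$ from Section 1 becomes uniform.

**B implies A.** Let the progression be $a+jd$ $(0\le j<N)$ with $a=\pm1$, $d\ne0$, and put $d'=ad$. Since $a^2=1$, we have $a+jd=a(1+jd')$, so every $1+jd'$ is $\pm$ a perfect power. If $N\ge33$, the indices $1,2,4,8,16,32$ occur, so Theorem B gives $0<|d'|\le D_0$. By Bertrand's postulate there is a prime $\ell$ with $D_0<\ell\le2D_0$, and then $\ell\nmid d'$. If $N\ge\ell^2$, some $0\le j<\ell^2$ has $1+jd'\equiv\ell\pmod{\ell^2}$. This term is exactly divisible by $\ell$, so it is not $\pm$ a perfect power, a contradiction. Hence $N\le\max(32,4D_0^2)$. $\square$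

**B implies C(1).** By Theorems B and A, progressions of length $\ge33$ have bounded difference and bounded length, so there are finitely many. The progressions $1,x^2,y^2$ with $y^2-2x^2=-1$, $x>1$, give infinitely many of length $3$. $\square$

**B implies C(2).** Let $|d|>D_0$ and call an index $j\ge1$ *bad* if $1+jd$ is not $\pm$ a perfect power. For every $k\ge1$ we have $|kd|>D_0$, so Theorem B applied to $kd$ shows that one of $k,2k,4k,\dots,32k$ is bad. For odd $m$ let $\lambda$ be the number of elements of the chain $m,2m,4m,\dots$ that are $\le n$. Cutting the chain into consecutive blocks of six, we find at least $\lfloor\lambda/6\rfloor$ bad indices in it. Since $\lambda\ge6s$ means $m2^{6s-1}\le n$, we have $\lfloor\lambda/6\rfloor=\#\{s\ge1:m2^{6s-1}\le n\}$. Every positive integer lies in exactly one chain, so the number of bad indices $\le n$ is at least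
$$\sum_{s\ge1,\ 2^{6s-1}\le n}\#\{m\text{ odd}:m\le n2^{-(6s-1)}\}=\sum_{s\ge1,\ 2^{6s-1}\le n}\bigl(n2^{-6s}+O(1)\bigr).$$
There are $O(1+\log n)$ values of $s$. Also $\sum_{s\ge1}2^{-6s}=\frac1{63}$, and the omitted tail starts at an $s$ with $2^{-6s}<\frac1{2n}$, so it contributes $O(1)$ after multiplication by $n$. The sum is therefore $\frac n{63}+O(1+\log n)$. $\square$

The rest of the lecture proves Theorem B.

## 3. The facts we quote

Throughout, "effective" means that the constant can in principle be computed, and $C$ denotes effective absolute constants which may change from line to line.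

* **(ST)** Schinzel–Tijdeman (Acta Arith. 31 (1976)): if $P\in\mathbb Q[X]$ has at least two distinct zeros and $y^m=P(x)$ with $x,y\in\mathbb Z$, $|y|>1$, then $m\le c(P)$ with $c(P)$ effective.
* **(Ba)** Baker (Proc. Camb. Phil. Soc. 65 (1969)): let $f\in\mathbb Z[X]$ have degree $\ge3$. All integer solutions of $y^m=f(x)$ are effectively bounded if either $m\ge3$ and $f$ has at least two simple zeros, or $m=2$ and $f$ has at least three simple zeros.
* **(DM)** Darmon–Merel (1997): for $n\ge3$, $X^n+Y^n=2Z^n$ has no solution in coprime integers with $|XYZ|>1$.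
* **(St)** Stickelberger's theorem (Washington, *Introduction to Cyclotomic Fields*, Ch. 4 and 6, also for the next fact). Let $p$ be an odd prime, $K=\mathbb Q(e^{2\pi i/p})$, $G=\mathrm{Gal}(K/\mathbb Q)=\{\sigma_a\}$, and $\vartheta=\sum_{a=1}^{p-1}\frac ap\sigma_a^{-1}$. If $\beta\in\mathbb Z[G]$ and $\beta\vartheta\in\mathbb Z[G]$, then $\beta\vartheta$ annihilates the class group of $K$. Moreover $B_{1,\chi}=\frac1p\sum_{a=1}^{p-1}a\chi(a)\ne0$ for every odd Dirichlet character $\chi$ mod $p$.
* **(Si)** Siegel's lemma: a system of $E\ge1$ homogeneous linear equations in $U>E$ unknowns with integer coefficients of absolute value $\le A$ $(A\ge1)$ has a nonzero integer solution with entries of absolute value at most $(UA)^{E/(U-E)}$.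
* **(Ma)** Matveev (Izv. Math. 64 (2000); see Bugeaud–Mignotte–Siksek, Ann. of Math. 163 (2006), Thm 9.4): let $\alpha_1,\dots,\alpha_n$ be positive rationals, $b_1,\dots,b_n$ nonzero integers, $b=\max|b_i|$, and $A_i\ge\max(\mathrm{ht}(\alpha_i),|\log\alpha_i|,0.16)$. If $\alpha_1^{b_1}\cdots\alpha_n^{b_n}\ne1$, then
$$\log|\alpha_1^{b_1}\cdots\alpha_n^{b_n}-1|>-C_n(1+\log b)A_1\cdots A_n,\qquad C_n=1.4\cdot30^{n+3}n^{4.5}.$$
Here $\mathrm{ht}(u/v)=\log\max(u,v)$ for coprime positive integers $u,v$. We only need $\mathrm{ht}(u)=\log u$ for positive integers.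

We also use Kronecker's theorem (an algebraic integer all of whose conjugates have absolute value $1$ is a root of unity), and the fact that analytic functions on a disc which are linearly independent over $\mathbb C$ have a Wronskian that is not identically zero.

## 4. Bounded exponents, and the chain of equations

Let $d\in\mathbb Z$ with $|d|\ge33$, and suppose that all $T_i=1+2^id$ $(0\le i\le5)$ are $\pm$ perfect powers. Then $|T_i|\ge2$. If $T_i=\pm u^k$ with $k\ge2$, choose a prime factor $p_i$ of $k$ and put $v_i=|u|^{k/p_i}$. So $T_i=\pm v_i^{p_i}$ with $p_i$ prime, $v_i\ge2$. We fix one such choice for each $i$.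

Put $L=\log|d|$. From $|d|/2\le|T_i|\le33|d|$ and $|d|\ge33$ we get $L-\log2\ge L/2$ and $L+\log33\le2L$, hence
$$L/2\le p_i\log v_i\le2L,\qquad p_i\le\frac{2L}{\log2}\le3L.\tag{1}$$

**Lemma 1.** For every $B$ there is an effective $D(B)$ such that if some $p_i<B$, then $|d|\le D(B)$.

*Proof.* We use a small exponent $p_i$ to bound the other exponents, and then treat each pattern of exponents with Baker's theorem. For $k\ne i$ we have $T_k=1+2^{k-i}(T_i-1)$, so with suitable signs
$$v_k^{p_k}=P(v_i),\qquad P(X)=\pm\bigl(2^{k-i}(\pm X^{p_i}-1)+1\bigr).$$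
The polynomial $P$ has the form $\alpha X^{p_i}+\beta$ with $\alpha\neq0$ and $\beta=\pm(1-2^{k-i})\ne0$, so it has $p_i\ge2$ distinct zeros, all simple. As $2^5P\in\mathbb Z[X]$, also
$$(2^5v_k)^{p_k}=2^{5p_k}P(v_i),\qquad 2^{5p_k}P\in\mathbb Z[X].\tag{2}$$
If $p_i<B$, only finitely many $P$ occur, and (ST), applicable since $v_k\ge2$, bounds every $p_k$. So finitely many patterns of exponents and signs are possible. Fix one.

* If all exponents are $\ge3$, apply (Ba) to (2) for any $i\ne k$: here $m=p_k\ge3$, the degree is $p_i\ge3$, and all zeros are simple.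
* If some exponent is $2$ and some exponent is $\ge3$, choose $k,i$ with $p_k=2$ and $p_i\ge3$, and apply (Ba) to (2): here $m=2$ and there are $p_i\ge3$ simple zeros.
* If all exponents are $2$, then $w=v_0v_1v_2$ satisfies $w^2=\pm(1+d)(1+2d)(1+4d)$, a cubic in $d$ with the three simple zeros $-1,-\frac12,-\frac14$. Apply (Ba).

In each case $|d|$ is effectively bounded. $\square$

So it suffices to find an absolute constant $B$ for which the assumption that *all $p_i\ge B$* is contradictory. From now on we make this assumption with a large $B$. Then all $p_i$ are odd, signs can be absorbed, and $T_i=x_i^{p_i}$ with $x_i\in\mathbb Z$, $|x_i|=v_i\ge2$. Since $T_{i+1}+1=2+2^{i+1}d=2T_i$,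
$$x_{i+1}^{p_{i+1}}+1=2x_i^{p_i}\qquad(0\le i\le4).\tag{3}$$
By (DM) with $Y=1$ we get $p_i\ne p_{i+1}$. For $i\ge1$ the number $T_i$ is odd. This is why the indices are powers of $2$: consecutive terms are tied by one equation of the same shape.

## 5. What a direct linear form in logarithms leaves open

Equation (3) says that $T_{i+1}$ is very close to $2T_i$, so it is natural to feed this into (Ma). Take $i=0$, $p=p_1$, $q=p_0$, and
$$\Lambda_0=p\log v_1-q\log v_0-\log2=\log\Bigl|1-\frac1{2T_0}\Bigr|.$$
It is nonzero because $T_1$ is odd, and $|\Lambda_0|\le1/|T_0|\le2e^{-L}$. The heights are $\log v_1\le2L/p$ and $\log v_0\le2L/q$ by (1), so (Ma) gives a lower bound $\log|e^{\Lambda_0}-1|\ge-C\log L\cdot\frac{L}{p}\cdot\frac Lq$. Comparing,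
$$pq\le C\,L\log L.\tag{4}$$
The attempt stops here: (4) bounds the exponents from above in terms of $L$, and nothing bounds $L$. If all exponents lie between a large constant and $L^{1/4}$, then (4) holds automatically and Lemma 1 does not apply.

Two things get us past this point.

* An upper bound for $L$ in terms of the exponents. It comes from factoring $x^p+1$ in the cyclotomic field $\mathbb Q(e^{2\pi i/p})$ (Sections 6–10).
* A linear form in much smaller numbers. We shall see that $x+1$ is essentially $2r^q$, so $\log|x|\approx L/p$ can be replaced by $\log|r|\approx L/(pq)$ (Section 12). The price is that the linear form is no longer as small as $e^{-L}$.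

Along the chain of six terms these two pieces of information contradict each other (Section 13).

## 6. Factoring $x^p+1=2y^q$ over $\mathbb Z$ and over $\mathbb Z[\zeta]$

In Sections 6–10, $p\ne q$ are primes $\ge B$, and $x,y\in\mathbb Z$ satisfy $|x|\ge2$ and $x^p+1=2y^q$. Then $x$ is odd, so $|x|\ge3$, and $y\ne0$.

**Step 1: over $\mathbb Z$.** The purpose is to show that $x+1$ is nearly twice a $q$-th power. Let
$$\Phi=\frac{x^p+1}{x+1}=\sum_{i=0}^{p-1}(-x)^i>0.$$
This is a sum of $p$ odd terms, hence odd. Modulo $x+1$ each term is $1$, so $\Phi\equiv p\pmod{x+1}$ and $\gcd(x+1,\Phi)\mid p$.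

If $p\nmid x+1$, then $p\nmid\Phi$, because $x^p+1\equiv x+1\not\equiv0\pmod p$. Put $e=0$. If $p\mid x+1$, write $-x=1-pu$. Then
$$\Phi=\frac{(1-pu)^p-1}{-pu}=\sum_{i=1}^p\binom pi(-pu)^{i-1}\equiv p\pmod{p^2},$$
so $v_p(\Phi)=1$. Put $e=1$. In both cases $p^e(x+1)/2$ and $\Phi/p^e$ are integers with product $y^q$. They are coprime: $p\nmid\Phi/p^e$, and a common prime different from $p$ would divide $\gcd(x+1,\Phi)$, which divides $p$. As $q$ is odd, both are $q$-th powers of integers:
$$x+1=\frac{2r^q}{p^e},\qquad\Phi=p^es^q,\qquad y=rs.\tag{5}$$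

The mechanism can be watched on $23^3+1=2\cdot78^2$. There the exponent $2$ replaces $q$, but both factors are positive, so the argument is the same. We have $p=3\mid24$, so $e=1$, and $3\cdot24/2=36=6^2$, $\Phi/3=507/3=169=13^2$, $78=6\cdot13$.

We need two consequences. First, $r\ne0$. If $|r|=1$, then $x+1=\pm2/p^e$ is an integer, so $e=0$ and $x\in\{1,-3\}$, so $x=-3$. If $x\ne-3$, then $|r|\ge2$, and with $|x+1|\le2|x|$,
$$|x|\ge\frac{2^q}p\qquad(x\ne-3).\tag{6}$$
Second, let $\zeta=e^{2\pi i/p}$. As $\Phi=\prod_{b=1}^{p-1}(x+\zeta^b)$, we have $|s|^q\le\Phi\le(|x|+1)^{p-1}\le|x|^{2p}$, since $|x|+1\le|x|^2$. So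
$$\log|s|\le\frac{2p}q\log|x|.\tag{7}$$

**Step 2: over $\mathbb Z[\zeta]$.** The purpose is to show that each factor $x+\zeta^b$ is, as an ideal, a $q$-th power up to the prime above $p$. Let $K=\mathbb Q(\zeta)$, $G=\mathrm{Gal}(K/\mathbb Q)=\{\sigma_a\}$ with $\sigma_a(\zeta)=\zeta^a$, $c=\sigma_{-1}$ (complex conjugation), $h=(p-1)/2$, and $\mathfrak p=(1-\zeta)$, so that $\mathfrak p^{p-1}=(p)$.

For $b\ne b'$ the difference $\zeta^b-\zeta^{b'}$ generates $\mathfrak p$, so the ideals $(x+\zeta^b)$ and $(x+\zeta^{b'})$ have at most $\mathfrak p$ as a common prime factor. Write $x+\zeta^b=(x+1)+(\zeta^b-1)$, where $v_{\mathfrak p}(\zeta^b-1)=1$ and $v_{\mathfrak p}(x+1)=(p-1)v_p(x+1)$. The latter is $0$ if $e=0$ and at least $p-1\ge2$ if $e=1$. Hence $v_{\mathfrak p}(x+\zeta^b)=e$. So the ideals $(x+\zeta^b)\mathfrak p^{-e}$ are integral and pairwise coprime, with product $(\Phi/p^e)=(s)^q$. By unique factorization each is a $q$-th power: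
$$(x+\zeta^b)=\mathfrak p^e\mathfrak a_b^q,\quad\mathfrak a_b=\sigma_b(\mathfrak a_1)\text{ integral and pairwise coprime},\quad\prod_{b=1}^{p-1}\mathfrak a_b=(s).\tag{8}$$

## 7. Stickelberger elements with all coefficients $\pm1$

The ideals $\mathfrak a_b$ need not be principal. To extract actual $q$-th roots we raise $x+\zeta$ to exponents in $\mathbb Z[G]$ that annihilate the class group. We need many such exponents with small coefficients.

Let $\vartheta=\sum_{a=1}^{p-1}\frac ap\sigma_a^{-1}$ and, for $1\le k\le p-1$, $\theta_k=(k-\sigma_k)\vartheta$. Substituting $a\mapsto ka$ in $\sigma_k\vartheta$ gives $\sigma_k\vartheta=\sum_a\{ka/p\}\sigma_a^{-1}$, with $\{\cdot\}$ the fractional part. Hence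
$$\theta_k=\sum_{a=1}^{p-1}\left[\frac{ka}p\right]\sigma_a^{-1}\in\mathbb Z[G].$$
For $1\le k\le h$ put $\psi_k=\theta_{k+1}-\theta_k=\sum_a\varepsilon_k(a)\sigma_a^{-1}$. Since $0<a/p<1$, we have $\varepsilon_k(a)=[(k+1)a/p]-[ka/p]\in\{0,1\}$. From $[k(p-a)/p]=k-1-[ka/p]$ and the same formula for $k+1$ we get $\varepsilon_k(a)+\varepsilon_k(p-a)=1$. So
$$\varphi_k:=(1-c)\psi_k=\sum_a\bigl(\varepsilon_k(a)-\varepsilon_k(p-a)\bigr)\sigma_a^{-1}=\sum_a\bigl(2\varepsilon_k(a)-1\bigr)\sigma_a^{-1}$$
has all coefficients $\pm1$. By (St) the $\psi_k$ annihilate the class group of $K$.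

*Example.* Let $p=7$, $h=3$. For $a=1,\dots,6$ the coefficients are

| | $1$ | $2$ | $3$ | $4$ | $5$ | $6$ |
|---|---|---|---|---|---|---|
| $\theta_2$ | 0 | 0 | 0 | 1 | 1 | 1 |
| $\theta_3$ | 0 | 0 | 1 | 1 | 2 | 2 |
| $\theta_4$ | 0 | 1 | 1 | 2 | 2 | 3 |
| $\varphi_1$ | $-$ | $-$ | $-$ | $+$ | $+$ | $+$ |
| $\varphi_2$ | $-$ | $-$ | $+$ | $-$ | $+$ | $+$ |
| $\varphi_3$ | $-$ | $+$ | $-$ | $+$ | $-$ | $+$ |

with $\theta_1=0$. The first three columns of $\varphi_1,\varphi_2,\varphi_3$ form a matrix of determinant $4$, so these elements are independent. This is general.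

**Lemma 2.** $\varphi_1,\dots,\varphi_h$ are linearly independent over $\mathbb Q$.

*Proof.* We test a relation against odd characters, which turns it into a statement about a function supported on half of $(\mathbb Z/p)^*$. Let $\sum c_k\varphi_k=0$ and $S=\sum c_k$. Extend characters $\chi$ of $(\mathbb Z/p)^*$ to $\mathbb Q[G]$ by $\chi(\sigma_a)=\chi(a)$. For odd $\chi$ we have
$$\chi(1-c)=2,\qquad\chi(\psi_k)=\bigl(1+\chi(k)-\chi(k+1)\bigr)\chi(\vartheta),\qquad\chi(\vartheta)=B_{1,\bar\chi}\ne0.$$
So $S+\sum_kc_k(\chi(k)-\chi(k+1))=0$ for all odd $\chi$. In other words, the function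
$$F=S\delta_1+\sum_{k=1}^hc_k(\delta_k-\delta_{k+1})$$
on $(\mathbb Z/p)^*$ satisfies $\sum_aF(a)\chi(a)=0$ for all odd $\chi$. The function $F(a)-F(-a)$ is then orthogonal to all odd characters, and trivially to all even ones, so it vanishes: $F(a)=F(-a)$.

Now $F$ is supported on $\{1,\dots,h+1\}$. For $1\le a\le h-1$ we have $p-a\ge h+2$, so $F(a)=F(p-a)=0$. Also $F(h)=F(p-h)=F(h+1)$. Reading off values (with $h\ge2$): $F(1)=S+c_1$, $F(a)=c_a-c_{a-1}$ for $2\le a\le h$, and $F(h+1)=-c_h$. Hence $c_1=-S$, $c_k=c_{k-1}$ for $2\le k\le h-1$, and $c_h-c_{h-1}=-c_h$, so $c_h=\frac12c_{h-1}=-S/2$. Summing, $S=-(h-1)S-S/2$, so $S=0$ and all $c_k=0$. $\square$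

Let $\mathcal L=\bigoplus_{k=1}^h\mathbb Z\varphi_k$. Since $c(1-c)=-(1-c)$, elements $\theta=\sum_bn_b\sigma_b\in\mathcal L$ satisfy $n_{-b}=-n_b$, so $\sum_bn_b=0$.

## 8. The $q$-th roots $\gamma_\theta$ and their binomial series

**Construction.** The purpose is to attach to each $\theta\in\mathcal L$ an element of $K$ on the unit circle. Write $\theta=(1-c)\theta_0$ with $\theta_0\in\sum\mathbb Z\psi_k$. Then $\mathfrak a_1^{\theta_0}=(\beta)$ is principal, so by (8) $(x+\zeta)^{\theta_0}=\eta(1-\zeta)^u\beta^q$ with a unit $\eta$ and $u\in\mathbb Z$. Apply $1-c$ and use $(1-\zeta)/(1-\zeta^{-1})=-\zeta$: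
$$(x+\zeta)^\theta=\frac\eta{\bar\eta}(-\zeta)^u\Bigl(\frac\beta{\bar\beta}\Bigr)^q.$$
Complex conjugation commutes with $G$, so all conjugates of the algebraic integer $\eta/\bar\eta$ have absolute value $1$. By Kronecker's theorem it is a root of unity. Roots of unity in $K$ have order dividing $2p$, which is prime to $q$, so they are $q$-th powers in $K$. Hence there is $\gamma_\theta\in K$ with
$$\gamma_\theta^q=(x+\zeta)^\theta=\prod_b(x+\zeta^b)^{n_b}.\tag{9}$$

**Properties.** The element $\gamma_\theta$ is unique, because $K$ contains no nontrivial $q$-th root of unity. So $\theta\mapsto\gamma_\theta$ is a homomorphism. As $\theta+c\theta=0$, $(\gamma_\theta\overline{\gamma_\theta})^q=1$, so $\gamma_\theta\overline{\gamma_\theta}=1$ for the same reason. Applying the $\sigma_g$, all conjugates of $\gamma_\theta$ have absolute value $1$. Since $\sum n_b=0$, (8) and (9) give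
$$(\gamma_\theta)=\prod_b\mathfrak a_b^{n_b},\tag{10}$$
and if all $|n_b|\le M$, then $s^M\gamma_\theta$ is an algebraic integer, because its ideal is $\prod_b\mathfrak a_b^{M+n_b}$.

**Expansions.** The purpose is to know $\gamma_\theta$ numerically up to a root of unity. Let $\tau=1/x$ and, for $|Z|<1$ and $g$ prime to $p$, let
$$f_\theta^{(g)}(Z)=\prod_{b=1}^{p-1}(1+\zeta^{gb}Z)^{n_b/q}\quad(\text{binomial series}),\qquad f_\theta=f_\theta^{(1)}.$$
As $\sum n_b=0$, powers of $x$ cancel and $\sigma_g(\gamma_\theta)^q=\prod_b(x+\zeta^{gb})^{n_b}=f_\theta^{(g)}(\tau)^q$. So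
$$\sigma_g(\gamma_\theta)=\xi_g(\theta)f_\theta^{(g)}(\tau),\qquad\xi_g:\mathcal L\to\mu_q\text{ a homomorphism},\qquad\xi_{-g}=\overline{\xi_g}.\tag{11}$$
The homomorphism property holds because both $\gamma_\theta$ and $f^{(g)}_\theta$ are multiplicative in $\theta$. The last property holds because $\tau$ is real, so $f_\theta^{(-g)}(\tau)=\overline{f_\theta^{(g)}(\tau)}$.

## 9. The range $q\ge p^4$: one $\gamma_\theta$ close to $1$

If $\xi_1(\theta)=1$, then $\gamma_\theta$ is very close to $1$ at the two places $\sigma_{\pm1}$, since $f_\theta(\tau)\approx1$. The norm of $\gamma_\theta-1$ then limits $|x|$.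

**Lemma 3.** If $B\ge8^5$ and $q\ge p^4$, then $x=-3$.

*Proof.* **Pigeonhole.** We look for $\theta\ne0$ with small coefficients and $\xi_1(\theta)=1$. Let $A=\lfloor q/(8p^3)\rfloor$. Then $A+1>q/(8p^3)\ge q^{1/4}/8\ge q^{1/5}$, the last step because $q\ge p^4\ge8^{20}$. As $h\ge5$, $(A+1)^h>q$. By Lemma 2 the elements $\sum c_k\varphi_k$ with $0\le c_k\le A$ are distinct. There are more than $q$ of them, so two have the same $\xi_1$. Their difference $\theta\ne0$ satisfies $\xi_{\pm1}(\theta)=1$ and $|n_b|\le hA\le q/(16p^2)$, hence $|n_b|\le m:=\lfloor q/(16p^2)\rfloor$.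

**$\gamma_\theta\ne1$.** We have $p^e|s|^q=\Phi=\prod_b|x+\zeta^b|\ge2^{p-1}>p$, so $|s|>1$. The $\mathfrak a_b$ are conjugate, with product $(s)$ of norm $|s|^{p-1}$, so each has norm $|s|>1$. Being nontrivial and pairwise coprime, they give $(\gamma_\theta)\ne(1)$ by (10), as some $n_b\ne0$.

**Estimates.** From $|\log(1+w)|\le2|w|$ for $|w|\le\frac12$,
$$|\log f_\theta^{(\pm1)}(\tau)|\le\frac{pm}q\cdot2|\tau|\le\frac{|\tau|}{8p}.$$
Since $|e^w-1|\le2|w|$ for $|w|\le1$, $|\sigma_{\pm1}(\gamma_\theta)-1|\le|x|^{-1}$. The other $p-3$ conjugates of $\gamma_\theta-1$ are at most $2$ in absolute value. The norm of the nonzero algebraic integer $s^m(\gamma_\theta-1)$ gives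
$$1\le|s|^{m(p-1)}|x|^{-2}2^{p-3},\qquad m(p-1)\log|s|\le\frac q{16p^2}\cdot p\cdot\frac{2p}q\log|x|=\tfrac18\log|x|,\tag{12}$$
where we used (7). So $\frac{15}8\log|x|\le(p-3)\log2$, and $\log|x|\le p$. If $x\ne-3$, then (6) gives $\log|x|\ge q\log2-\log p\ge p^4\log2-\log p>p$, a contradiction. $\square$

## 10. The range $q<p^4$: many $\gamma_\theta$ at many places

In (12) the gain is $|x|^{-2}$, from two places. The cost of clearing denominators, bounded through (7), is $|x|^{m(p-1)\cdot2p/q}$. A nonzero $\theta$ has $m\ge1$, so once $q\le p(p-1)$ this cost is at least $|x|^2$, and the norm inequality says nothing.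

The way out is to replace $\gamma_\theta-1$ by a combination $\Delta=\sum_{j\le l}Q_j(\tau)\gamma_j$ with polynomial coefficients, small at $2k$ places simultaneously. If the $Q_j$ come from polynomials of degree about $D$, there are about $lD$ free coefficients, so we can force vanishing to order $N\approx\frac34lD$ at $Z=0$. The gain is about $|x|^{-2kN}$, that is, exponent $\frac32klD$. The cost of clearing the powers of $x$ is at most exponent $2pD$. So we win once $kl$ is somewhat larger than $\frac43p$, and we shall take $kl\ge4p$. The denominators $s^M$ now cost at most $2Mp^2/q$, which is harmless against $pD$ as soon as $M\le q/3$.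

**Proposition 4.** For every $0<\varepsilon\le1$ there is an effective $B(\varepsilon)$ such that if $p\ne q$ are primes $\ge B(\varepsilon)$, $q<p^4$, and $x^p+1=2y^q$ with $x,y\in\mathbb Z$, $|x|\ge2$, then
$$\log|x|\le\frac{p^{4+\varepsilon}}{\min(p,q)^3}.$$

In the proof the constants $C$ do not depend on $p,q,x,y,\varepsilon$.

**Step 1: parameters and pigeonhole.** We want $l$ elements of $\mathcal L$ with the same unknown roots of unity at $2k$ places. Let $\kappa=\varepsilon/4$, $\mu_0=\min(p,q)$, $c_\kappa=\lceil12/\kappa\rceil$, and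
$$k=\lceil\mu_0p^{-\kappa}\rceil,\qquad M=c_\kappa k,\qquad l=\lceil4p/k\rceil.$$
For $B(\varepsilon)$ large we claim
$$M\le q/3,\qquad k\le h,\qquad h/M\ge p^{\kappa/2}.\tag{13}$$

* If $\mu_0\ge p^\kappa$, then $k\le2\mu_0p^{-\kappa}$ and $M\le2c_\kappa\mu_0p^{-\kappa}$. Assume $6c_\kappa\le p^{\kappa/2}$. As $\mu_0\le q$, we get $M\le2c_\kappa p^{-\kappa}q\le q/3$. As $\mu_0\le p$ and $h\ge p/3$, we get $k\le2p^{1-\kappa}\le p/3\le h$ and $h/M\ge p^\kappa/(6c_\kappa)\ge p^{\kappa/2}$.
* If $\mu_0<p^\kappa$, then $k=1\le h$ and $M=c_\kappa$, and the claims follow from $q\ge3c_\kappa$ and $p/(3c_\kappa)\ge p^{\kappa/2}$.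

Moreover $l\ge4p/h>8$, $4p\le kl\le4p+k\le5p$, and $l\le5p\le p^2$. Hence, as $\kappa M/2\ge6k$ and $q<p^4$,
$$\binom hM\ge\Bigl(\frac hM\Bigr)^M\ge p^{\kappa M/2}\ge p^{6k}\ge p^{2+4k}\ge l\,q^k.$$
By Lemma 2 the sums $\sum_{k'\in S}\varphi_{k'}$ with $S\subset\{1,\dots,h\}$, $|S|=M$, are $\binom hM$ distinct elements of $\mathcal L$, with coefficients in $[-M,M]$. By pigeonhole there are $l$ distinct ones, $\theta_1,\dots,\theta_l$, with the same $(\xi_1,\dots,\xi_k)\in\mu_q^k$. Write $\gamma_j=\gamma_{\theta_j}$, $f_j^{(g)}=f_{\theta_j}^{(g)}$, $f_j=f_j^{(1)}$, and $\Sigma=\{\pm1,\dots,\pm k\}$, which are $2k$ distinct classes mod $p$ since $k\le h$. By (11),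
$$\sigma_g(\gamma_j)=\xi_gf_j^{(g)}(\tau)\quad(g\in\Sigma),\qquad\xi_g\text{ independent of }j.\tag{14}$$

**Step 2: the $f_j$ are linearly independent over $\mathbb C(Z)$.** This will guarantee that the auxiliary construction is not degenerate. For $i\ne j$ write $\theta_i-\theta_j=\sum n_b\sigma_b$. The $n_b$ are at most $2M<q$ in absolute value and not all $0$. So $(f_i/f_j)^q=\prod_b(1+\zeta^bZ)^{n_b}$ has, at some point $-\zeta^{-b}$, an order not divisible by $q$. Hence $f_i/f_j\notin\mathbb C(Z)$.

Now suppose there is a nontrivial relation over $\mathbb C(Z)$, and take one with the fewest nonzero terms; it has at least two. Dividing by one of its terms and renumbering, we get $1+\sum_{i\ge2}R_ig_i=0$ with $0\ne R_i\in\mathbb C(Z)$ and $g_i=f_i/f_1$. Each $g_i'/g_i$ is rational, so differentiating gives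
$$\sum_{i\ge2}\Bigl(R_i'+R_i\frac{g_i'}{g_i}\Bigr)g_i=0,$$
which after multiplication by $f_1$ is a relation among the $f_i$ with fewer terms, hence trivial. So $(R_ig_i)'=0$, each $R_ig_i$ is a nonzero constant, and $g_i\in\mathbb C(Z)$, a contradiction.

**Step 3: a size for elements of $\mathbb Z[\zeta]$.** We need one size that works for Siegel's lemma and for all conjugates.

**Definition.** For $a\in\mathbb Z[\zeta]$ the *length* $\|a\|$ is the minimum of $\sum_t|w_t|$ over all representations $a=\sum_{t\bmod p}w_t\zeta^t$ with $w_t\in\mathbb Z$. For a polynomial over $\mathbb Z[\zeta]$ it is the sum of the lengths of the coefficients.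

For instance, if $p=3$, then $1+\zeta=-\zeta^2$ has length $1$, not $2$. Length is subadditive and submultiplicative (multiply representations), and it bounds the absolute values of all conjugates. If $a=\sum w_t\zeta^t$, then, because $\zeta^{p-1}=-1-\zeta-\dots-\zeta^{p-2}$, the coefficient of $\zeta^v$ in $a\zeta^u$ with respect to the basis $1,\dots,\zeta^{p-2}$ is $w_{v-u}-w_{p-1-u}$. The two indices are different mod $p$. So the matrix of multiplication by $a$ has entries of absolute value $\le\|a\|$.

**Step 4: Taylor coefficients.** We bound the coefficients of $f_j=\sum_if_{j,i}Z^i$ and their denominators. Let $n$ be an integer with $|n|<q$. Since $|n/q-t|\le t+1$, we have $|\binom{n/q}i|\le1$. Next, $q^{2i}\binom{n/q}i\in\mathbb Z$: the binomial coefficient is $\ell$-integral for primes $\ell\ne q$, and $v_q(\binom{n/q}i)\ge-i-v_q(i!)\ge-2i$. (The factor $q^i$ alone does not suffice: $\binom{1/3}3=\frac5{81}$, and $3^3\cdot\frac5{81}$ is not an integer, while $3^6\cdot\frac5{81}=45$.) Expanding the product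 of $p-1$ binomial series gives $\binom{i+p-2}{p-2}$ terms in degree $i$. Hence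
$$q^{2i}f_{j,i}\in\mathbb Z[\zeta],\qquad\|q^{2i}f_{j,i}\|\le q^{2i}\binom{i+p-2}{p-2}\le q^{2i}2^{i+p}.$$
Likewise the conjugates $\sigma_g(f_{j,i})$, which are the Taylor coefficients of $f_j^{(g)}$, are at most $2^{i+p}$ in absolute value.

**Step 5: the auxiliary function.** We construct polynomials $P_j$ making $\sum P_jf_j$ vanish to high order at $0$. Let
$$D=lp,\qquad U=l(D+1),\qquad N=\lfloor\tfrac34U\rfloor.$$
Then $N\ge\frac34lD+\frac34l-1\ge\frac34lD$, and $N\le\frac34l(D+1)\le lD=l^2p$. We seek $P_j=\sum_{i\le D}c_{j,i}Z^i\in\mathbb Z[\zeta][Z]$ $(1\le j\le l)$, not all zero, with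
$$F:=\sum_{j=1}^lP_jf_j=O(Z^N).$$
For $0\le i<N$ the coefficient of $Z^i$ gives the equation $\sum_j\sum_{i'\le\min(i,D)}c_{j,i'}f_{j,i-i'}=0$. Multiply it by $q^{2i}$. Its coefficients $q^{2i}f_{j,i-i'}$ then lie in $\mathbb Z[\zeta]$ and have length $\le A':=q^{2N}2^{N+p}$. In the basis $1,\dots,\zeta^{p-2}$ this becomes a system of $N(p-1)$ equations over $\mathbb Z$ in $U(p-1)$ unknowns with entries of absolute value $\le A'$, by Step 3. Since $N\le\frac34U$, the exponent $N/(U-N)$ in (Si) is at most $3$, so there is a nonzero solution with coordinates at most $(UpA')^3$. Thus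
$$\|P_j\|\le H:=(D+1)p\,(UpA')^3,\qquad\log H\le C\,l^2p\log q,$$
the last bound because $\log A'=2N\log q+(N+p)\log2$ with $N\le l^2p$, and the other factors contribute less.

**Step 6: differentiating.** One form in the $f_j$ is not enough, since it might vanish at $\tau$. We produce $l$ of them by a derivation that preserves integrality. Let
$$V=\prod_{b=1}^{p-1}(1+\zeta^bZ)=\frac{1+Z^p}{1+Z}=\sum_{i<p}(-Z)^i\in\mathbb Z[Z],\qquad\partial=V\frac d{dZ}.$$
With $\theta_j=\sum_bn_b\sigma_b$, logarithmic differentiation gives $q\,\partial f_j=Y_jf_j$, where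
$$Y_j=\sum_bn_b\zeta^b\prod_{b'\ne b}(1+\zeta^{b'}Z)\in\mathbb Z[\zeta][Z],\qquad\deg Y_j\le p-2,\qquad\|Y_j\|\le pM2^p.$$
Define $Q_{j,0}=P_j$ and $Q_{j,\mu+1}=qVQ_{j,\mu}'+Y_jQ_{j,\mu}$. Since $q\,\partial(Qf_j)=(qVQ'+Y_jQ)f_j$, induction gives $q^\mu\partial^\mu(P_jf_j)=Q_{j,\mu}f_j$. Also $Q_{j,\mu}\in\mathbb Z[\zeta][Z]$ and $\deg Q_{j,\mu}\le D+\mu(p-2)\le D+lp=2D$ for $0\le\mu\le l$. Using $\|V\|\le p$, $\|Q'\|\le\deg(Q)\|Q\|$, $M\le q$ and $p\le D$, for $0\le\mu<l$,
$$\|Q_{j,\mu+1}\|\le(2qpD+pM2^p)\|Q_{j,\mu}\|\le qD(2p+2^p)\|Q_{j,\mu}\|\le q4^pD\,\|Q_{j,\mu}\|.$$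
Hence for $0\le\mu<l$
$$\|Q_{j,\mu}\|\le H_1:=H(q4^pD)^l,\qquad\log(lH_1)\le C\,l^2p\log q.\tag{15}$$

**Step 7: non-vanishing of a determinant.** We show that, unless $|x|$ is already small, the forms from Step 6 are independent at the point $\tau$. Let $J=\{j:P_j\ne0\}\ne\emptyset$, $l'=|J|$, and $W=\det(Q_{j,\mu})_{j\in J,\,0\le\mu<l'}\in\mathbb Z[\zeta][Z]$. The functions $u_j=P_jf_j$ $(j\in J)$ are analytic in $|Z|<1$ and, by Step 2, linearly independent over $\mathbb C$, so their Wronskian is not identically zero. Since $\partial^\mu=V^\mu(d/dZ)^\mu+\sum_{\nu<\mu}A_{\mu,\nu}(d/dZ)^\nu$ with polynomials $A_{\mu,\nu}$, row operations give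
$$\det(\partial^\mu u_j)=V^{l'(l'-1)/2}\,\mathrm{Wr}(u_j)\not\equiv0.$$
As $\det(q^\mu\partial^\mu u_j)=W\prod_{j\in J}f_j$, we get $W\ne0$. Moreover $\|W\|\le l'!\,H_1^{l'}\le(lH_1)^l$.

*Claim: if $|x|>(lH_1)^l$, then $W(\tau)\ne0$.* Let $w\ne0$ be the lowest nonzero coefficient of $W$. If $W(1/x)=0$ then, $x$ being rational, $W^\sigma(1/x)=0$ for every $\sigma\in G$. Solving for the lowest coefficient gives $|\sigma(w)|\le\|W\|/|x|<1$ for all $\sigma$. This contradicts $|N_{K/\mathbb Q}(w)|\ge1$.

**Step 8: conclusion when $|x|\le(lH_1)^l$.** By (15), $\log|x|\le Cl^3p\log q$.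

**Step 9: conclusion when $|x|>(lH_1)^l$.** Here we run the norm argument. By Step 7 the matrix $(Q_{j,\mu}(\tau))$ is nonsingular, and all $\gamma_j\ne0$. So for some $0\le\mu<l'$
$$\Delta:=\sum_{j\in J}Q_{j,\mu}(\tau)\gamma_j\ne0.$$
As $\deg Q_{j,\mu}\le2D$ and $s^M\gamma_j$ is integral, $x^{2D}s^M\Delta$ is a nonzero algebraic integer. For all $g$ we have $|\sigma_g(\Delta)|\le lH_1$, since $|\tau|<1$ and conjugates of $\gamma_j$ lie on the unit circle.

For $g\in\Sigma$ we do better. By (14), $\sigma_g(\Delta)=\xi_gG(\tau)$ with $G=\sum_{j\in J}Q_{j,\mu}^{\sigma_g}f_j^{(g)}$. Since $V\in\mathbb Z[Z]$ and $q\,\partial f_j^{(g)}=Y_j^{\sigma_g}f_j^{(g)}$, we have $G=q^\mu\partial^\mu F^{(g)}$ with $F^{(g)}=\sum_jP_j^{\sigma_g}f_j^{(g)}$. The Taylor coefficients of $F^{(g)}$ are the $\sigma_g$-conjugates of those of $F$, so $F^{(g)}$ vanishes to order $\ge N$ at $0$. Each $\partial$ lowers the order by at most $1$, so $\mathrm{ord}_0G\ge N-\mu\ge N-l$. By Step 4 the $i$-th Taylor coefficient of $G$ is at most $lH_12^{i+p}$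 in absolute value. Summing the geometric series with $|x|\ge3$,
$$|\sigma_g(\Delta)|\le lH_1\cdot3\cdot2^p\Bigl(\frac2{|x|}\Bigr)^{N-l}\qquad(g\in\Sigma).$$
The norm of $x^{2D}s^M\Delta$ is at least $1$ in absolute value. Taking logarithms,
$$\bigl[2k(N-l)-2pD\bigr]\log|x|-M(p-1)\log|s|\le p\log(lH_1)+2k(2+p+N).$$
By (7) and $M\le q/3$, $M(p-1)\log|s|\le\frac q3\cdot p\cdot\frac{2p}q\log|x|\le p^2\log|x|\le pD\log|x|$. Moreover $2kN\ge\frac32klD\ge6pD$, and $2kl\le10p\le pD$. So the total coefficient of $\log|x|$ is at least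
$$6pD-pD-2pD-pD=2pD=2lp^2.$$
By (15) and $kN\le kl\cdot lp\le5lp^2$, the right side is at most $Cl^2p^2\log q$. Hence $\log|x|\le Cl\log q$.

**Step 10: the bound.** In both cases $\log|x|\le Cl^3p\log q$. Since $l\le5p/k\le5p^{1+\kappa}/\mu_0$ and $\log q<4\log p$,
$$\log|x|\le C\,\frac{p^{4+3\kappa}\log p}{\min(p,q)^3}\le\frac{p^{4+\varepsilon}}{\min(p,q)^3}$$
for $B(\varepsilon)$ large, because $\varepsilon=4\kappa$. $\square$

## 11. Bounds for $L$ along the chain

We return to the chain (3). Fix $\varepsilon=1/1000$ and let all $p_i\ge B$, with $B$ a sufficiently large absolute constant. Sections 6–10 apply to (3) with $(x,p,y,q)=(x_{i+1},p_{i+1},x_i,p_i)$.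

**(a) The exceptional value $-3$ does not occur late: $x_j\ne-3$ for $j\ge2$.** Suppose $x_j=-3$ and let $p=p_j$. Then $2T_{j-1}=T_j+1=1-3^p$ and $4T_{j-2}=2T_{j-1}+2=3(1-3^{p-1})$. So $v_3(T_{j-2})=1$, contradicting that $T_{j-2}$ is $\pm$ a perfect power. The value $-3$ is a genuine phenomenon, at least with a small exponent in play: $1,-121,-243$ is a progression of numbers of the form $\pm$(perfect power), with $-243=(-3)^5$ and $d=-122$. Going one step further back from $-121$ gives $-60$, and $v_3(-60)=1$, as the argument predicts.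

**(b) Upper bounds.** The purpose is to bound $L$ in terms of two adjacent exponents. Let $2\le j\le5$. By (a) and Lemma 3, $p_{j-1}<p_j^4$, so Proposition 4 applies. With (1),
$$L\le2p_j\log|x_j|\le\frac{2\,p_j^{5+\varepsilon}}{\min(p_{j-1},p_j)^3}\qquad(2\le j\le5).\tag{16}$$
For $j=1$, either $x_1=-3$ and $L\le2p_1\log3$, or $p_0<p_1^4$ by Lemma 3 and Proposition 4 applies. In any case
$$L\le2p_1^{5+\varepsilon}.\tag{17}$$
So $L\le p_j^6$ for $1\le j\le5$, and by (1)
$$p_i\le3L\le p_j^7\qquad(0\le i\le5,\ 1\le j\le5).\tag{18}$$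

**(c) Lower bounds.** The purpose is to show that $L$ is at least of the size of a product of adjacent exponents. Let $1\le i\le4$. As $x_{i+1}\ne-3$, (6) and (18) give
$$\log|x_{i+1}|\ge p_i\log2-\log p_{i+1}\ge p_i\log2-7\log p_i\ge\tfrac12p_i.$$
By (1),
$$L\ge\tfrac12p_{i+1}\log|x_{i+1}|\ge\tfrac14p_ip_{i+1}\qquad(1\le i\le4).\tag{19}$$

## 12. A linear form in $\log|r|$ and $\log|\rho|$

Now we use (5) for two consecutive equations at once. Let $1\le i\le3$ and write $t=p_i$, $q=p_{i+1}$, $p=p_{i+2}$, $y=x_{i+1}$, $x=x_{i+2}$. Then $x^p+1=2y^q$ and $y^q+1=2x_i^t$, and by (5)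
$$x+1=2r^qp^{-e},\qquad y+1=2\rho^tq^{-e'},\qquad e,e'\in\{0,1\}.$$
By (a), $x,y\ne-3$, so $|r|,|\rho|\ge2$. As $r\mid x_{i+1}$ and $\rho\mid x_i$ with $i\ge1$, both are odd, so $|r|,|\rho|\ge3$. Put $m=\max(p,q)$ and
$$\Lambda=p\log|x+1|-q\log|y+1|-\log2=pq\log|r|-qt\log|\rho|+(p-q-1)\log2-ep\log p+e'q\log q.$$

**Step 1: $\Lambda\ne0$.** Otherwise $|x+1|^p=2|y+1|^q$. Since $r,\rho,p,q$ are odd, $v_2(x+1)=v_2(y+1)=1$, and comparing powers of $2$ gives $p=1+q$, impossible for odd primes.

**Step 2: $\Lambda$ is small.** From $x^p=2y^q-1$ we get $p\log|x|-q\log|y|=\log2+\log(1-\frac1{2y^q})$. So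
$$\Lambda=\log\Bigl(1-\frac1{2y^q}\Bigr)+p\log\Bigl(1+\frac1x\Bigr)-q\log\Bigl(1+\frac1y\Bigr).$$
With $|\log(1+w)|\le2|w|$ for $|w|\le\frac12$, and $|x|,|y|\ge e^{L/(2m)}$ from (1),
$$|\Lambda|\le\frac{2p}{|x|}+\frac{2q}{|y|}+\frac1{|y|}\le3(p+q)e^{-L/(2m)}.$$
By (19) for the pair $(q,p)=(p_{i+1},p_{i+2})$, $L/m\ge\min(p,q)/4$. By (18), $m\le\min(p,q)^7$, so $\log(3(p+q))\le\log(6m)\le\min(p,q)/16\le L/(4m)$ for $B$ large. Hence
$$0<|\Lambda|\le e^{-L/(4m)}<1.\tag{20}$$

**Step 3: the heights are small.** From $|r|^q\le p|x|$ and (1), $\log|r|\le\frac{2L}{pq}+\frac{\log p}q$. By (19), $p\le4L$, so $\frac{\log p}q\le\frac{4L\log p}{pq}$ and $\log|r|\le\frac{6L\log p}{pq}$. Likewise $|\rho|^t\le q|y|$ and $q\le4L$ give $\log|\rho|\le\frac{2L}{qt}+\frac{\log q}t\le\frac{6L\log q}{qt}$. Compared with Section 5, we have gained the extra factors $q$ and $t$ in the denominators.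

**Step 4: Matveev's bound.** Write $P=p_1$. By (18) all $p_i\le P^7$, so $\log p$, $\log q$ and the logarithms of the absolute values of the nonzero integer coefficients in $\Lambda$ are $O(\log P)$. Apply (Ma) to
$$e^\Lambda=|r|^{pq}|\rho|^{-qt}2^{p-q-1}p^{-ep}q^{e'q}\ne1,$$
omitting factors with exponent $0$. Only the last two can have exponent $0$, since $p-q-1$ is odd. Take
$$A_1=\frac{6L\log p}{pq},\quad A_2=\frac{6L\log q}{qt},\quad A_3=1,\quad A_4=\log p,\quad A_5=\log q.$$
These are admissible by Step 3, and $A_4,A_5\ge1$, so including them when not needed only weakens the bound. Moreover $A_1\ge\log|r|\ge\log3$ and $A_2\ge\log|\rho|\ge\log3$. The factor $1+\log b$ contributes one $\log P$ and $A_1A_2A_4A_5$ contributes four, so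
$$-\log|e^\Lambda-1|\le C(\log P)^5\frac{L^2}{pq^2t},$$
where the right side may be taken $\ge1$ because $A_1A_2\ge(\log3)^2$. Since $|\Lambda|<1$, $|e^\Lambda-1|\le2|\Lambda|$, so
$$-\log|\Lambda|\le\log2-\log|e^\Lambda-1|\le C(\log P)^5\frac{L^2}{pq^2t}.$$
Comparing with (20), which says $-\log|\Lambda|\ge L/(4m)$, we obtain
$$p_i\,p_{i+1}^2\,p_{i+2}\le C(\log P)^5\,L\max(p_{i+1},p_{i+2})\qquad(1\le i\le3).\tag{21}$$

## 13. Exponents that must grow by the factor $\frac43$

Everything is now a statement about the sizes of $p_1,\dots,p_5$ and $L$ on a logarithmic scale. Put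
$$a_i=\frac{\log p_i}{\log P},\qquad\lambda=\frac{\log L}{\log P},\qquad a_1=1.$$

It helps to see the contradiction first with all error terms dropped. Then the bounds say that $a_i$ is nondecreasing, that $\lambda\le5a_{i+1}-3a_i$ from (16), that $a_i+2a_{i+1}\le\lambda$ from (21), and that $\lambda\le5$ from (17). The middle two give $4a_i\le3a_{i+1}$, so $a_2\ge\frac43$, $a_3\ge\frac{16}9$, $a_4\ge\frac{64}{27}$. But then $\lambda\ge a_3+2a_4\ge\frac{176}{27}>5$. Here is the argument with its error terms.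

**Step 1: translating the bounds.** By (17) and (1), for $B$ large, $\lambda\le5+2\varepsilon$ and $a_i\le\lambda+\varepsilon<6$. For $1\le i\le4$, (16) with $j=i+1$ and (19) give, for $B$ large,
$$\lambda\le(5+\varepsilon)a_{i+1}-3\min(a_i,a_{i+1})+\tfrac\varepsilon2,\qquad\lambda\ge a_i+a_{i+1}-\tfrac\varepsilon2.$$

**Step 2: near monotonicity.** If $a_i>a_{i+1}$, the minimum is $a_{i+1}$, and the two inequalities give $a_i\le(1+\varepsilon)a_{i+1}+\varepsilon\le a_{i+1}+7\varepsilon$, as $a_{i+1}<6$. So always $a_i\le a_{i+1}+7\varepsilon$, hence $\min(a_i,a_{i+1})\ge a_i-7\varepsilon$. Inserting this and $\varepsilon a_{i+1}\le6\varepsilon$,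
$$\lambda\le5a_{i+1}-3a_i+28\varepsilon\qquad(1\le i\le4).\tag{22}$$

**Step 3: the linear form.** In (21), $\max(p_{i+1},p_{i+2})\le P^{a_{i+2}+7\varepsilon}$ by Step 2, and $C(\log P)^5\le P^\varepsilon$ for $B$ large. The terms $a_{i+2}$ cancel, and
$$a_i+2a_{i+1}\le\lambda+8\varepsilon\qquad(1\le i\le3).\tag{23}$$

**Step 4: contradiction.** From (22) and (23), $4a_i\le3a_{i+1}+36\varepsilon$, i.e. $a_{i+1}\ge\frac43a_i-12\varepsilon$ for $i=1,2,3$. Thus
$$a_2\ge\tfrac43-12\varepsilon,\qquad a_3\ge\tfrac{16}9-28\varepsilon,\qquad a_4\ge\tfrac{64}{27}-50\varepsilon.$$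
Now (23) with $i=3$ gives
$$\tfrac{176}{27}-128\varepsilon\le a_3+2a_4\le\lambda+8\varepsilon\le5+10\varepsilon,$$
i.e. $\frac{41}{27}\le138\varepsilon=0.138$, which is false.

**Step 5: end of the proof of Theorem B.** All "for $B$ large" conditions were finitely many and effective: $B\ge8^5$, $B\ge B(\varepsilon)$ for $\varepsilon=1/1000$, and explicit inequalities valid for all sufficiently large primes. So for a suitable effective absolute constant $B$ the $p_i$ cannot all be $\ge B$ when $|d|\ge33$. Then some $p_i<B$, and Lemma 1 gives $|d|\le D(B)$. Hence Theorem B holds with any integer $D_0\ge\max(33,D(B))$. By Section 2, Theorems A and C follow. In particular the length of any non-constant arithmetic progression of perfect powers, possibly with different exponents, with initial term $1$ or $-1$ is bounded by an effectively computable absolute constant. $\blacksquare$
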